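\title{Stable allocations of space to a discrete set of centers: uniqueness for $d\le 3$, nonuniqueness for $d\ge 4$}

\begin{abstract}
A stable allocation divides $\mathbb{R}^d$ among the points of a locally finite set of centers, each of which wants volume $\alpha$, so that no site and center both prefer each other to what they have been given; both sides prefer small distances. We determine when a set of centers can admit two stable allocations that differ on a set of positive measure. This never happens if $d\le 3$ or $\alpha\in\{0,\infty\}$, and it happens for a suitable set of centers whenever $d\ge 4$ and $0<\alpha<\infty$. Two stable allocations differ by a flow of volume that runs to infinity along centers of decreasing radius. A Markov chain argument shows that such a flow needs an infinite total decrease of the radius when $d\le3$. For $d\ge4$ we build the flow explicitly on a deformed lattice.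
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$. Points of $\mathbb{R}^d$ are called \emph{sites}; $|\cdot|$ is the Euclidean norm and $\mathcal{L}$ is Lebesgue measure. Let $\Xi\subset\mathbb{R}^d$ be a set of \emph{centers} that is locally finite: every bounded set contains only finitely many of them. Let $\alpha\in[0,\infty]$, the \emph{appetite}. An \emph{allocation} of $\mathbb{R}^d$ to $\Xi$ with appetite $\alpha$ is a measurable map
\[
\psi:\mathbb{R}^d\to\Xi\cup\{\infty,\Delta\}
\qquad\text{with}\qquad
\mathcal{L}(\psi^{-1}(\Delta))=0,\quad \mathcal{L}(\psi^{-1}(\xi))\le\alpha\ \ (\xi\in\Xi).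
\]
The set $\psi^{-1}(\xi)$ is the \emph{territory} of $\xi$, and $\xi$ is \emph{sated} if its territory has measure exactly $\alpha$, \emph{unsated} otherwise. A site $x$ is \emph{claimed} if $\psi(x)\in\Xi$ and \emph{unclaimed} if $\psi(x)=\infty$; the value $\Delta$ means ``undefined''. We put $|x-\infty|=\infty$.

Sites and centers both prefer to be close. A site $x$ with $\psi(x)\ne\Delta$ \emph{desires} the center $\xi$ if $|x-\xi|<|x-\psi(x)|$; an unclaimed site desires every center. A center $\xi$ \emph{covets} the site $x$ if $\xi$ is unsated, or if $|x-\xi|<|y-\xi|$ for some $y\in\psi^{-1}(\xi)$: the center has room left, or it holds a site that it would trade for $x$. The pair $(x,\xi)$ is \emph{unstable} if $x$ desires $\xi$ and $\xi$ covets $x$, and $\psi$ is \emph{stable} if no pair is unstable.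

The following question is posed in \cite{SM}: is there a locally finite set of centers, in some dimension and for some appetite, that admits two stable allocations differing on a set of positive measure? The answer is yes, and it depends on the dimension.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] Let $d\ge4$ and $0<\alpha<\infty$. There is a locally finite set $\Xi\subset\mathbb{R}^d$ with two stable allocations of appetite $\alpha$ that differ on a set of positive measure.
\item[(B)] If $d\le3$, or $\alpha\in\{0,\infty\}$, then for every locally finite set $\Xi\subset\mathbb{R}^d$ any two stable allocations of appetite $\alpha$ agree almost everywhere.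
\end{itemize}
\end{theorem}

A finite analog suggests that uniqueness should always hold. Match $n$ red points to $n$ blue points, all red--blue distances being distinct, so that no red and blue point are closer to each other than to their partners. The closest red--blue pair must be matched, since otherwise it violates the condition; remove it and repeat. The matching is unique because there is a smallest distance at which to start. With infinitely many centers this starting point may be missing. We shall see that a disagreement between two stable allocations at one center forces a disagreement at another center whose territory has a strictly smaller radius, and so on without end. Such an infinite descent contradicts nothing by itself, since a decreasing sequence of radii can converge to a positive limit. What decides the matter is how much the radius must drop to pass a given volume from one center to the next, and over how many centers that volume can be spread.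

Section~\ref{sec:radii} encodes stable allocations by radii. Section~\ref{sec:exchange} describes the difference of two stable allocations as a flow and contains the count of exponents that produces the threshold between $d=3$ and $d=4$. Section~\ref{sec:unique} proves part (B). Sections~\ref{sec:network}--\ref{sec:tuning} prove part (A); logically they use only Lemma~\ref{lem:radii}.

\medskip\noindent\textbf{Notation.} $B(x,r)$ is the open ball, $\omega_d$ the volume of the unit ball of $\mathbb{R}^d$, $e_1,\dots,e_d$ the standard basis, $\mathbf{1}=(1,\dots,1)$. A \emph{bisector} is a hyperplane $\{z:|z-\xi|=|z-\xi'|\}$ with $\xi\ne\xi'$ in $\Xi$. Since $\Xi$ is countable, the union of all bisectors is a null set.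

\section{Allocations and radii}\label{sec:radii}

Let $\varrho:\Xi\to(0,\infty]$ be any function. A center $\xi$ is \emph{$\varrho$-available} at $z$ if $|z-\xi|<\varrho(\xi)$. Define $\psi_\varrho(z)=\Delta$ if $z$ lies on a bisector; otherwise let $\psi_\varrho(z)$ be the nearest $\varrho$-available center, or $\infty$ if there is none. A nearest available center exists by local finiteness and is unique off the bisectors. The map $\psi_\varrho$ is Borel: $\psi_\varrho^{-1}(\xi)$ is $B(\xi,\varrho(\xi))$ minus the bisectors and the countably many open sets $\{z:|z-\xi'|<\min(\varrho(\xi'),|z-\xi|)\}$.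

\begin{lemma}\label{lem:radii}
Suppose that $\mathcal{L}(\psi_\varrho^{-1}(\xi))=\alpha$ whenever $\varrho(\xi)<\infty$ and $\mathcal{L}(\psi_\varrho^{-1}(\xi))\le\alpha$ whenever $\varrho(\xi)=\infty$. Then $\psi_\varrho$ is a stable allocation with appetite $\alpha$.
\end{lemma}

\begin{proof}
Let $z$ desire $\xi$. Then $\xi$ is closer to $z$ than the nearest available center (or no center is available), so $\xi$ is not available at $z$: $|z-\xi|\ge\varrho(\xi)$. Hence $\varrho(\xi)<\infty$ and $\xi$ is sated. Every $y$ in the territory of $\xi$ has $|y-\xi|<\varrho(\xi)\le|z-\xi|$, so $\xi$ does not covet $z$.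
\end{proof}

Conversely, every stable allocation has this form. For an allocation $\psi$ with $0<\alpha<\infty$ define its \emph{radius} by $R_\psi(\xi)=\sup\{|y-\xi|:y\in\psi^{-1}(\xi)\}$ if $\xi$ is sated and $R_\psi(\xi)=\infty$ if $\xi$ is unsated. A sated territory has positive measure, so $R_\psi>0$. The definition of coveting says exactly that
\begin{equation}\label{eq:covet}
\xi\text{ covets }x\iff |x-\xi|<R_\psi(\xi).
\end{equation}

\begin{lemma}\label{lem:converse}
If $0<\alpha<\infty$ and $\psi$ is stable, then $\psi=\psi_{R_\psi}$ almost everywhere.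
\end{lemma}

\begin{proof}
Discard the null set of sites $x$ that lie on a bisector or on a sphere $|x-\xi|=R_\psi(\xi)$, or have $\psi(x)=\Delta$. For the others, every center closer than $\psi(x)$ is desired, hence does not covet $x$, hence is unavailable by \eqref{eq:covet}. If $\psi(x)=\xi\in\Xi$, then $|x-\xi|\le R_\psi(\xi)$, with equality excluded, so $\xi$ is available.
\end{proof}

So a stable allocation is a choice of radii for which the volumes come out right, and the question is whether two choices can work.

\begin{example}\label{ex:three}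
Let $d=1$, $\Xi=\{0,1,2\}$, $\alpha=2$, and $\varrho(0)=\varrho(2)=\frac32$, $\varrho(1)=3$. Up to endpoints, the territory of $0$ is $(-\frac32,\frac12)$, that of $2$ is $(\frac32,\frac72)$, and that of $1$ is $(-2,-\frac32)\cup(\frac12,\frac32)\cup(\frac72,4)$; the sites with $|x-1|>3$ are unclaimed. Each territory has length $2$, so $\psi_\varrho$ is stable. Now try to produce a second stable allocation by raising $\varrho(0)$ to $\frac32+t$ with $t$ small. The center $0$ takes the interval $(-\frac32-t,-\frac32)$ from the center $1$ and has length $t$ too much. It can shed this length only if some site $x$ of its old territory moves to a closer center $k$ that was unavailable before, which requires $\varrho(k)\le|x-k|<|x-0|<\frac32$. No center has so small a radius, and the attempt fails.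
\end{example}

The next section shows that the steps of this example are forced in general.

\section{How two stable allocations differ}\label{sec:exchange}

In this section $d\ge1$ is arbitrary, $0<\alpha<\infty$, and $\psi_1,\psi_2$ are stable allocations to the same $\Xi$. Write $T_i(\xi)=\psi_i^{-1}(\xi)$ and $R_i=R_{\psi_i}$. Let $N$ be the null set of sites that lie on a bisector or on a sphere $|x-\xi|=R_i(\xi)$, or have $\psi_i(x)=\Delta$, for $i=1$ or $2$. Put
\[
U=\{x\notin N:\ |x-\psi_2(x)|<|x-\psi_1(x)|\},\qquad K=\{\xi\in\Xi:\ R_1(\xi)<R_2(\xi)\}.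
\]
The sites of $U$ are better off under $\psi_2$; the centers of $K$ reach farther under $\psi_2$. If $x\notin N$ and $\psi_1(x)\neq\psi_2(x)$, the two distances $|x-\psi_i(x)|$ differ, because $x$ is on no bisector. So $x$ lies in $U$ or in the set defined like $U$ with the indices exchanged, and
\begin{equation}\label{eq:reduction}
\text{uniqueness holds as soon as }\mathcal{L}(U)=0\text{ for every ordered pair }(\psi_1,\psi_2).
\end{equation}
For $m,k\in\Xi$ let
\[
w(m,k)=\mathcal{L}\bigl(U\cap T_1(m)\cap T_2(k)\bigr),\qquad
g(k)=\mathcal{L}\bigl(U\cap T_2(k)\bigr),\qquad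
\Lambda(m)=\mathcal{L}\bigl(U\cap T_1(m)\bigr).
\]
These are the volume of $U$ that passes from $m$ to $k$, the volume that $k$ gains, and the volume that $m$ loses. All are at most $\alpha$. On $K$ we write $\rho=R_1$; it is finite, so every center of $K$ is sated in $\psi_1$.

\begin{lemma}[exchange]\label{lem:exchange}
\begin{itemize}
\item[(a)] If $x\in U$, then $k=\psi_2(x)$ is a center and $R_1(k)\le|x-k|<R_2(k)$; thus $k\in K$.
\item[(b)] $\Lambda(m)=\sum_{k\in K}w(m,k)$ and $\sum_{m\in\Xi}w(m,k)\le g(k)$.
\item[(c)] If $k\in K$, then $\Lambda(k)\ge g(k)$.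
\item[(d)] If $m,k\in K$ and $x\in U\cap T_1(m)\cap T_2(k)$, then $\rho(k)\le|x-k|<|x-m|\le\rho(m)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The distance $|x-\psi_2(x)|$ is finite, so $k\in\Xi$. In $\psi_1$ the site $x$ desires $k$, so $k$ does not covet $x$, and $R_1(k)\le|x-k|$ by \eqref{eq:covet}. Since $x\in T_2(k)$, we have $|x-k|\le R_2(k)$, and equality is excluded because $x\notin N$.

(b) By (a), $U\cap T_1(m)$ is the disjoint union of its intersections with the sets $T_2(k)$, $k\in K$. The sets $U\cap T_1(m)\cap T_2(k)$, $m\in\Xi$, are disjoint subsets of $U\cap T_2(k)$.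

(c) Let $y\in T_1(k)\setminus(T_2(k)\cup N)$. Then $|y-k|\le R_1(k)<R_2(k)$, so $k$ covets $y$ in $\psi_2$, and therefore $y$ does not desire $k$ in $\psi_2$: $|y-\psi_2(y)|\le|y-k|$. As $\psi_2(y)\neq k$ and $y$ is on no bisector, the inequality is strict, and $y\in U$. Conversely, a site of $U\cap T_1(k)$ is not in $T_2(k)$. Hence $\Lambda(k)=\mathcal{L}(T_1(k)\setminus T_2(k))$. In the same way $U\cap T_2(k)\subset T_2(k)\setminus T_1(k)$. Since $\mathcal{L}(T_1(k))=\alpha\ge\mathcal{L}(T_2(k))$ and $\alpha<\infty$, we may subtract $\mathcal{L}(T_1(k)\cap T_2(k))$ from both sides and obtain $\Lambda(k)\ge\mathcal{L}(T_2(k)\setminus T_1(k))\ge g(k)$.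

(d) The first inequality is (a), the second is $x\in U$, the third is $x\in T_1(m)$.
\end{proof}

Call $m\in K$ a \emph{state} if $\Lambda(m)>0$, and draw an \emph{arrow} $e=(m\to k)$ from a state $m$ to $k\in K$ if $w(m,k)>0$. For an arrow put $w(e)=w(m,k)$, $D(e)=|m-k|$ and $\delta(e)=\rho(m)-\rho(k)$. The lemma gives the following picture.
\begin{itemize}
\item If $\mathcal{L}(U)>0$ there is a state: by (a), $U$ is covered by the countably many sets $T_2(k)$, $k\in K$, so some $g(k)>0$, and $\Lambda(k)\ge g(k)$.
\item Every state has an outgoing arrow, by (b), and the head $k$ of an arrow $m\to k$ is a state, since $\Lambda(k)\ge g(k)\ge w(m,k)>0$.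
\item Along an arrow, $\delta(e)>0$ and $0<D(e)\le2\rho(m)$, by (d).
\end{itemize}
If $\Xi$ is finite, a state with minimal $\rho$ could have no outgoing arrow. So there is no state, and by \eqref{eq:reduction} finite sets of centers have a unique stable allocation in every dimension. For infinite $\Xi$ we must compare the volume carried by an arrow with the drop of the radius along it. By (d), the sites carried by $m\to k$ lie in two spherical shells of thickness $\delta(e)$, one around $k$ and one around $m$.

\begin{lemma}[cost of an arrow]\label{lem:cost}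
For an arrow $e=(m\to k)$ we have $w(e)\le d\,\omega_d\,\rho(m)^{d-1}\delta(e)$. If $d=3$, then also $w(e)\le 2\pi\rho(m)^2\,\delta(e)^2/D(e)$.
\end{lemma}

\begin{proof}
The first bound uses one shell: $w(e)\le\omega_d(\rho(m)^d-\rho(k)^d)\le d\,\omega_d\,\rho(m)^{d-1}\delta(e)$. For the second, let $D=D(e)$, let $s$ be the coordinate of $x$ along the axis from $k$ to $m$, measured from $k$, and let $u\ge0$ be the squared distance of $x$ from the axis. In cylindrical coordinates, a set that is invariant under rotation about the axis has volume $\pi\iint ds\,du$. The map $(s,u)\mapsto(a,b)=(s^2+u,(s-D)^2+u)=(|x-k|^2,|x-m|^2)$ is injective, because $a-b=2sD-D^2$ determines $s$, and its Jacobian determinant is $2s-2(s-D)=2D$. The intersection of the two shells corresponds to $a,b\in[\rho(k)^2,\rho(m)^2]$, so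
\[
w(e)\le\frac{\pi}{2D}\bigl(\rho(m)^2-\rho(k)^2\bigr)^2\le\frac{\pi}{2D}\bigl(2\rho(m)\delta(e)\bigr)^2.\qedhere
\]
\end{proof}

\begin{example}[a single path is too expensive]\label{ex:path}
Suppose that every state has exactly one outgoing arrow, and follow the arrows $m_0\to m_1\to\cdots$. Then $w(m_t,m_{t+1})=\Lambda(m_t)$ by Lemma~\ref{lem:exchange}(b), and $\Lambda(m_{t+1})\ge g(m_{t+1})\ge w(m_t,m_{t+1})$. Every arrow of the path therefore carries volume at least $\Lambda(m_0)$, and by Lemma~\ref{lem:cost} the radius drops by at least $\Lambda(m_0)/(d\,\omega_d\,\rho(m_0)^{d-1})$ at each step. A positive radius cannot drop by a fixed amount forever. In every dimension the flow must branch.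
\end{example}

\medskip\noindent\textbf{The count behind the threshold.} The following heuristic is not used in the proofs, but both proofs follow it. States have disjoint territories of volume $\alpha$ and bounded radius, so at distance about $n$ from the starting state there is room for at most about $n^{d-1}$ arrows. Spread a fixed volume evenly over them; each carries about $n^{-(d-1)}$. If carrying volume $w$ costs a drop $\delta$ with $w\approx\delta^{a}$, the total drop along a path is about $\sum_n n^{-(d-1)/a}$, which is finite exactly when $a<d-1$. Lemma~\ref{lem:cost} gives $a\ge1$ always, which rules out $d\le2$, and $a\ge2$ for $d=3$ and arrows of length bounded below, where the series is at best the harmonic series. On the other hand, take two shells of radius about $1$ and thickness $\delta$ that are almost externally tangent. A unit sphere leaves its tangent plane by about $|\zeta|^2/2$ at distance $|\zeta|$ from the point of contact, so the shells overlap in a flat piece of thickness about $\delta$ and radius about $\sqrt\delta$. This gives $a=1+\frac{d-1}2=\frac{d+1}2$, and $\frac{d+1}{2}<d-1$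 exactly when $d\geq4$.

\section{Uniqueness: proof of part (B)}\label{sec:unique}

\subsection{The degenerate cases}
Let $d$ be arbitrary. If $\Xi=\emptyset$ or $\alpha=0$, all territories are null and $\psi=\infty$ almost everywhere. Let $\alpha=\infty$ and $\Xi\ne\emptyset$. A sated center has a territory of infinite measure, which is unbounded; so every center, sated or not, covets every site. By stability no site desires any center, so each site with $\psi(x)\ne\Delta$ is allocated to a nearest center, which is unique off the bisectors.

\subsection{A Markov chain along the arrows}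
Let $0<\alpha<\infty$ and $d\le3$, keep the notation of Section~\ref{sec:exchange}, and suppose $\mathcal{L}(U)>0$. By \eqref{eq:reduction} it suffices to reach a contradiction. The heuristic assumed that the volume spreads evenly, and spoke of the drop along one path. In general different paths drop by different amounts, and some of the volume may come from elsewhere. We handle both points by choosing a path at random, in proportion to the volumes, and averaging.

Fix a state $k_0$, put $\rho_0=\rho(k_0)$ and $J=2\rho_0$. Let $(Z_t)_{t\ge0}$ be the Markov chain on the states with $Z_0=k_0$ that jumps from $m$ to $k$ with probability $w(m,k)/\Lambda(m)$; these numbers sum to $1$ by Lemma~\ref{lem:exchange}(b). Along the chain $\rho$ strictly decreases. Hence no state is visited twice, all visited states have $\rho\le\rho_0$, all jumps have length at most $J$, and $|Z_t|\to\infty$ by local finiteness. For an arrow $e$ let $\theta(e)$ be the probability that the chain traverses $e$. From now on only arrows with $\theta(e)>0$ are considered. Since no arrow is traversed twice, for every function $f\ge0$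 on arrows
\begin{equation}\label{eq:expect}
\sum_e\theta(e)f(e)=\mathbb{E}\sum_{t\ge0}f(Z_t\to Z_{t+1}).
\end{equation}
With $f=\delta$ the inner sum telescopes, and we obtain the budget
\begin{equation}\label{eq:budget}
\sum_e\theta(e)\,\delta(e)\le\rho_0 .
\end{equation}
The next lemma lets us use Lemma~\ref{lem:cost}: a likely arrow carries much volume.

\begin{lemma}\label{lem:theta}
$\theta(e)\le w(e)/\Lambda(k_0)$ for every arrow $e$.
\end{lemma}

\begin{proof}
Let $Q_n(m)$ be the probability that $m$ is visited at one of the times $0,\dots,n$; as no state is visited twice, $Q_n(m)=\sum_{t\le n}\mathbb{P}(Z_t=m)$. We show $Q_n(m)\le\Lambda(m)/\Lambda(k_0)$ for all states $m$ by induction on $n$. For $m=k_0$ both sides equal $1$, and $Q_0(m)=0$ for $m\neq k_0$. For $k\ne k_0$, summing over states $m$ and using Lemma~\ref{lem:exchange}(b),(c),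
\[
Q_{n+1}(k)=\sum_m Q_n(m)\frac{w(m,k)}{\Lambda(m)}\le\frac{\sum_m w(m,k)}{\Lambda(k_0)}\le\frac{g(k)}{\Lambda(k_0)}\le\frac{\Lambda(k)}{\Lambda(k_0)} .
\]
Finally $\theta(m\to k)=\lim_nQ_n(m)\,w(m,k)/\Lambda(m)\le w(m,k)/\Lambda(k_0)$.
\end{proof}

For $j\ge1$ let $E_j$ be the set of arrows $m\to k$ with $(j-1)J\le|m-k_0|<(j+1)J$. Each arrow belongs to at most two of the sets $E_j$.

\begin{lemma}[shells]\label{lem:shells}
There is $C_0<\infty$ with $\#E_j\le C_0\,j^{d-1}$ for all $j\geq1$, and $\sum_{e\in E_j}\theta(e)D(e)\ge J$.
\end{lemma}

\begin{proof}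
The territories $T_1(m)$ of the states that can be visited are disjoint, have volume $\alpha$, and lie in the closed balls of radius $\rho_0$ about $m$. For the tails $m$ of arrows in $E_j$ these territories lie in a shell about $k_0$ of outer radius $(2j+3)\rho_0\le5j\rho_0$ and thickness at most $6\rho_0$, so there are at most $6d\,\omega_d\,5^{d-1}\rho_0^{d}\,j^{d-1}/\alpha$ tails. The heads of arrows from a given $m$ are within $J$ of $m$, so their territories lie in a ball of radius $3\rho_0$, and there are at most $\omega_d(3\rho_0)^d/\alpha$ of them. This proves the first claim; it is here that $\alpha>0$ is used.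

For the second, let $t$ be the first time with $|Z_t-k_0|\ge(j+1)J$, and $t'<t$ the last earlier time with $|Z_{t'}-k_0|<jJ$; time $0$ is a candidate, so $t'$ exists. Then $|Z_{t'+1}-k_0|\ge jJ$, and jumps have length at most $J$, so $|Z_{t'}-k_0|\ge(j-1)J$. At times strictly between $t'$ and $t$ the distance lies in $[jJ,(j+1)J)$. So the jumps made at times $t',\dots,t-1$ belong to $E_j$, and their total length is at least $(j+1)J-jJ=J$. Apply \eqref{eq:expect} with $f$ equal to $D$ on $E_j$ and $0$ elsewhere.
\end{proof}

\subsection{The contradiction}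
Below, $c_1,c_2>0$ do not depend on $e$ or $j$.

\emph{Case $d\le2$.} Lemmas~\ref{lem:theta} and~\ref{lem:cost} give $\delta(e)\ge c_1\theta(e)$, so $\sum_e\theta(e)^2<\infty$ by \eqref{eq:budget}. Since $D\le J$, Lemma~\ref{lem:shells} and the Cauchy--Schwarz inequality give
\[
1\le\sum_{E_j}\theta\le(\#E_j)^{1/2}\Bigl(\sum_{E_j}\theta^2\Bigr)^{1/2},
\qquad\text{so}\qquad \sum_{E_j}\theta^2\ge\frac1{C_0\,j^{d-1}}\ge\frac1{C_0\,j}.
\]
Summing over $j$ gives $2\sum_e\theta^2\ge\sum_j 1/(C_0j)=\infty$, a contradiction.

\emph{Case $d=3$.} The first bound of Lemma~\ref{lem:cost} would now give only the convergent series $\sum j^{-2}$, so we use the second. It degenerates for short arrows, and this is compensated by the factor $D(e)$ in Lemma~\ref{lem:shells}: short arrows are cheap but make little progress. Lemmas~\ref{lem:theta} and~\ref{lem:cost} give $\delta(e)\ge c_2(\theta(e)D(e))^{1/2}$, so $\sum_e\theta^{3/2}D^{1/2}<\infty$ by \eqref{eq:budget}. Write $\theta D=(\theta^{3/2}D^{1/2})^{2/3}\cdot D^{2/3}$ and apply H\"older's inequality with exponents $\frac32$ and $3$: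
\[
J\le\sum_{E_j}\theta D\le\Bigl(\sum_{E_j}\theta^{3/2}D^{1/2}\Bigr)^{2/3}\Bigl(\sum_{E_j}D^2\Bigr)^{1/3}
\le\Bigl(\sum_{E_j}\theta^{3/2}D^{1/2}\Bigr)^{2/3}\bigl(C_0J^2j^2\bigr)^{1/3}.
\]
Hence $\sum_{E_j}\theta^{3/2}D^{1/2}\ge (J/C_0)^{1/2}/j$, and summing over $j$ gives a contradiction as before. Part (B) is proved. \qed

For $d\geq 4$ the bound on $\#E_j$ grows faster and the argument gives no contradiction. The rest of the paper shows that none can be obtained.

\section{A network with summable cost}\label{sec:network}

Fix $d\ge4$. Multiplying $\Xi$ and the territories by $t>0$ preserves stability and multiplies $\alpha$ by $t^d$, so it suffices to give an example for one value $\alpha\in(0,\infty)$, which we are free to choose.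

\subsection{Plan of the construction}\label{sub:plan}
We construct $\Xi$ and two radius functions $R\le R'$ to which Lemma~\ref{lem:radii} applies. The arrows of Section~\ref{sec:exchange} will be the edges of a graph in $\mathbb{Z}^d$, oriented away from the origin, with about $n^{d-1}$ vertices at level $n$. The vertices carry \emph{active} centers, placed near $2\mathbb{Z}^d$, with radii slightly larger than $1$ that decrease to $1$ with the level. Neighboring balls are then almost tangent near the midpoint of the edge, the \emph{neck}. Passing from $R$ to $R'$ enlarges each active ball by a thin shell, in which the outer center of an edge takes a small set $A_e$ from the inner one. If the volumes of the $A_e$ are proportional to a flow with inflow equal to outflow, active territories keep their volume. The center at the origin, the \emph{root}, is the source: it has infinite radius, is unsated, and only loses. Four difficulties remain, each met by auxiliary centers.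
\begin{enumerate}
\item The added shell of an active center must be of no use to it away from the necks. \emph{Static fillers}, centers of infinite radius, are placed so that each such point of the shell is closer to a filler.
\item The volume of $A_e$ must have an exact prescribed value. \emph{Guards}, centers of radius $1$ around the neck, narrow $A_e$ to a tube of adjustable width. A guard has the same radius under $R$ and $R'$, smaller than all active radii, so it removes its unit ball from the exchange without taking part in it.
\item Centers of finite radius must have territories of volume exactly $\alpha$. Each is squeezed between two groups of \emph{tuning fillers} at an adjustable distance.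
\item A filler may not receive more than $\alpha$. Fillers come in tight \emph{clusters}, whose members split the surrounding space into thin cones.
\end{enumerate}

\subsection{The graph and the flow}\label{sub:flow}
We want a unit flow from the origin that is spread uniformly over each level. To keep the degrees small we let the levels be boxes that grow in one coordinate at a time. Let $j(n)=2+(n\bmod(d-1))\in\{2,\dots,d\}$ and $N_j(n)=\#\{0\le l<n:j(l)=j\}$. For $x\in\mathbb{Z}^d$ let $\ell(x)=\sum_ix_i$, and put
\[
V_n=\{x\in\mathbb{Z}^d:\ \ell(x)=n,\ 0\le x_j\le N_j(n)\text{ for }2\le j\le d\},\qquad V=\bigcup_{n\ge0}V_n .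
\]
Then $V_0=\{0\}$ and $\#V_n=\prod_{j=2}^d(N_j(n)+1)$. Each $x\in V_n$ is joined to $x+e_1$ and to $x+e_{j(n)}$; both lie in $V_{n+1}$ because $N_{j(n)}(n+1)=N_{j(n)}(n)+1$ and the other $N_j$ do not change. Let $E$ be the set of these edges. An edge $e=(x,y)$ with $x\in V_n$, $y\in V_{n+1}$ has \emph{level} $n$, \emph{inner} end $x$ and \emph{outer} end $y$. The edges at $x\in V_n$ are parallel to $e_1$, $e_{j(n-1)}$ or $e_{j(n)}$. Since $d\ge4$, some coordinate direction is \emph{not used} at $x$.

In the step from level $n$, only the coordinate $j=j(n)$ of the box matters: the uniform distribution on $\{0,\dots,N\}$, $N=N_j(n)$, must be sent to the uniform distribution on $\{0,\dots,N+1\}$ by staying or moving up by one. This is done by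
\[
\phi(x,x+e_j)=\frac1{\#V_n}\cdot\frac{x_j+1}{N+2},\qquad \phi(x,x+e_1)=\frac1{\#V_n}\cdot\frac{N-x_j+1}{N+2}\qquad(x\in V_n).
\]
For $d=4$ the first three steps split the flow in halves, and $\#V_3=8$. The fourth step has $j=2$, $N=1$: a vertex with $x_2=0$ sends $\frac1{24}$ up and keeps $\frac2{24}$ at $y_2=0$, a vertex with $x_2=1$ sends $\frac2{24}$ up and keeps $\frac1{24}$, and each of the $12$ vertices of $V_4$ receives $\frac1{12}$.

\begin{lemma}\label{lem:flow}
For every $x\in V\setminus\{0\}$, the sum of $\phi$ over the edges with outer end $x$ equals the sum over the edges with inner end $x$. For an edge $e$ of level $n$,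
\begin{equation}\label{eq:flow}
\tfrac12(n+1)^{-d}\le\phi(e)\le(d-1)^{d-1}(n+1)^{-(d-1)} .
\end{equation}
\end{lemma}

\begin{proof}
The outflow of $x\in V_n$ is $1/\#V_n$. Let $y\in V_{n+1}$, $j=j(n)$, $N=N_j(n)$. The edge from $y-e_j$ exists if and only if $y_j\ge1$, and carries $\frac1{\#V_n}\frac{y_j}{N+2}$. The edge from $y-e_1$ exists if and only if $y_j\le N$, and carries $\frac1{\#V_n}\frac{N+1-y_j}{N+2}$. When an edge is missing, the corresponding expression vanishes. So the inflow of $y$ is $\frac1{\#V_n}\frac{N+1}{N+2}=\frac1{\#V_{n+1}}$, which is its outflow. For \eqref{eq:flow}, note that $\frac{n+1}{d-1}\le\lfloor\frac n{d-1}\rfloor+1\le N_j(n)+1\le n+1$ for all $j$, and $\frac1{(N+2)\#V_n}\le\phi(e)\le\frac1{\#V_n}$ with $N+2\le 2(n+1)$.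
\end{proof}

\subsection{Radii and the deformed lattice}\label{sub:lattice}
A neck with shell thickness $\delta$ can carry volume of order $\delta^{(d+1)/2}$, and \eqref{eq:flow} asks for up to $(n+1)^{-(d-1)}$. This dictates the exponent $\beta=\frac{2(d-1)}{d+1}$. We have $\beta<2$, and $\beta>1$ precisely because $d\ge4$. For a small $\kappa\in(0,1)$, to be fixed in Section~\ref{sub:constants}, set for $n\ge0$
\[
\delta_n=\kappa(n+1)^{-\beta},\qquad r_n=1+8\sum_{l\ge n}\delta_l,\qquad D_n=2(r_{n+1}+2\delta_n).
\]
The series converges since $\beta>1$, and $r_0\to1$ as $\kappa\to0$. The number $r_n>1$ will be the radius at level $n$ and $D_n>2$ the length of an edge of level $n$. We record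
\begin{equation}\label{eq:params}
r_n=r_{n+1}+8\delta_n,\qquad \tfrac12D_n=r_{n+1}+2\delta_n=r_n-6\delta_n,\qquad \delta_{n-1}\le4\delta_n\quad(n\ge1).
\end{equation}

All edges of level $n$ must have length $D_n$, whatever their direction. A shift along $\mathbf{1}$ that depends only on the level achieves this. For $n\ge0$ let $q_n>0$ solve $4+4q_n+dq_n^2=D_n^2$, and let $q_n=0$ for $n<0$. Since $4q_n\le D_n^2-4\le 4r_0^2-4$, the number $\eta=\sup_nq_n$ tends to $0$ with $\kappa$. Let $p_0=0$, $p_{n+1}-p_n=q_n$ for $n\in\mathbb{Z}$, and
\[
\xi_x=2x+p_{\ell(x)}\mathbf{1}\qquad(x\in\mathbb{Z}^d).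
\]
Then $\xi_{x+e_i}-\xi_x=2e_i+q_{\ell(x)}\mathbf{1}$, whose squared length is $4+4q_n+dq_n^2=D_n^2$ if $\ell(x)=n\ge0$.

\begin{lemma}\label{lem:lattice}
$|\xi_x-\xi_y|\ge2|x-y|$ for all $x,y\in\mathbb{Z}^d$. If $\eta\le2/d$, every $z\in\mathbb{R}^d$ is within $2\sqrt d$ of some $\xi_x$.
\end{lemma}

\begin{proof}
The vectors $\xi_x-\xi_y$ and $2(x-y)$ have the same component orthogonal to $\mathbf{1}$. Their components along $\mathbf{1}/\sqrt d$ are $(2(\ell(x)-\ell(y))+d(p_{\ell(x)}-p_{\ell(y)}))/\sqrt d$ and $2(\ell(x)-\ell(y))/\sqrt d$; as $p$ is nondecreasing, the first is at least as large in modulus. For the second claim, extend $p$ piecewise linearly to $\mathbb{R}$, with slopes in $[0,\eta]$. The map $S\mapsto2S+d\,p(S)$ is an increasing bijection of $\mathbb{R}$. Choose $S$ with $2S+d\,p(S)=\sum_iz_i$ and put $Y=\frac12(z-p(S)\mathbf{1})$, so that $\sum_iY_i=S$. Rounding the coordinates of $Y$ gives $x\in\mathbb{Z}^d$ with $|2Y-2x|\le\sqrt d$ and $|S-\ell(x)|\le d/2$. Then $z-\xi_x=(2Y-2x)+(p(S)-p_{\ell(x)})\mathbf{1}$ has length at most $\sqrt d+\eta\frac d2\sqrt d\le2\sqrt d$.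
\end{proof}

\section{The centers}\label{sec:centers}

The auxiliary centers must block the shells without disturbing the necks: they have to come within distance $1$ of most points of the unit sphere about an active center, and yet stay at distance more than $1$ from every neck. We first solve this problem in the periodic limit $\kappa=0$, where all margins are uniform by periodicity, and then transfer the solution to small $\kappa$.

\subsection{The reference configuration}\label{sub:reference}
Let $M=\bigcup_i(2\mathbb{Z}^d+e_i)$, the set of midpoints of the edges of the lattice $2\mathbb{Z}^d$; a point $b\in2\mathbb{Z}^d+e_i$ has \emph{direction} $i$ and \emph{endpoints} $b\pm e_i$. Let $\mathcal{D}=\{\pm e_1,\dots,\pm e_d\}$, $\gamma=(d-1)^{-1/2}\le1/\sqrt3$, $\nu=\gamma/4$, and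
\[
\mathcal{C}_i=\{c\perp e_i:\ c_l=\pm\gamma\text{ for }l\ne i\},\qquad \Gamma=\{b+c:\ b\in M\text{ of direction }i,\ c\in\mathcal{C}_i,\ 1\le i\le d\}.
\]
The points of $\Gamma$ are the reference positions of the guards. The elements of $\mathcal{C}_i$ are unit vectors, and they surround the axis $e_i$:
\begin{equation}\label{eq:surround}
\max_{c\in\mathcal{C}_i}\zeta\cdot c=\gamma\sum_l|\zeta_l|\ge\gamma|\zeta|\qquad(\zeta\perp e_i).
\end{equation}
They point in diagonal directions because a guard at $b+e_l$ would be at distance exactly $1$ from the midpoints $b+e_l\pm e_i$. This is the only bad choice.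

\begin{lemma}\label{lem:diag}
Let $b\ne b'$ in $M$, let $b'$ have direction $i'$, and let $c\perp e_{i'}$ be a unit vector with $|c_l|<1$ for all $l$. Then $|b'+c-b|>1$.
\end{lemma}

\begin{proof}
With $y=b'-b\in\mathbb{Z}^d$ we have $|y+c|^2-1=\sum_ly_l(y_l+2c_l)$, and the $l$-th term is at least $|y_l|(|y_l|-2|c_l|)$. An even nonzero $y_l$ contributes a positive amount. If $b$ has direction $i'$, all $y_l$ are even and not all vanish, so the sum is positive. If $b$ has direction $i\ne i'$, then $y_{i'}$ is odd and contributes $y_{i'}^2\ge1$, since $c_{i'}=0$; $y_i$ is odd and contributes more than $|y_i|(|y_i|-2)\ge-1$; the other $y_l$ are even and contribute at least $0$.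
\end{proof}

\begin{lemma}\label{lem:reference}
There are a finite set $W_0\subset\{|w|\le3\}$ and numbers $s_0,\mu_0\in(0,1]$ such that, with $W=W_0+2\mathbb{Z}^d$:
\begin{itemize}
\item[(R1)] a point of $\Gamma$ is not in $2\mathbb{Z}^d$ and determines its pair $(b,c)$; every point of $2\mathbb{Z}^d\cup\Gamma$ is at distance at least $s_0$ from the other points of $2\mathbb{Z}^d\cup\Gamma$, from $W$ and from $M$;
\item[(R2)] every $b\in M$ is at distance at least $1+s_0$ from the points of $2\mathbb{Z}^d$ other than its endpoints, from the points $b'+c\in\Gamma$ with $b'\ne b$, from $W$, and from $M\setminus\{b\}$;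
\item[(R3)] every unit vector $z$ with $|z-f|\ge\nu/2$ for all $f\in\mathcal{D}$ is within $1-\mu_0$ of a point of $W_0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $H=\{w:|w-b|>1\text{ for all }b\in M\}$, a $2\mathbb{Z}^d$-periodic set. We claim that for every unit vector $z\notin\mathcal{D}$ there is $w\in H$ with $|w|\le3$ and $|z-w|<1$. Choose $i$ with $0<|z_i|<1$, let $f\in\{\pm e_i\}\subset M$ have the sign of $z_i$, and let $\zeta=z-z_ie_i\ne0$. For $w_0=f+\zeta/|\zeta|$ we have $|w_0|^2=2$ and $z\cdot w_0=|z_i|+|\zeta|>1$, because $|z_i|^2+|\zeta|^2=1$ with both terms positive. So $|z-w_0|^2=3-2z\cdot w_0<1$. The point $w_0$ is at distance exactly $1$ from $f$, so we perturb it. Take a unit vector $c'\perp e_i$ with all $|c'_l|<1$, so close to $\zeta/|\zeta|$ that $|z-f-c'|<1$; this is possible since $e_i^\perp$ has dimension at least $2$. By Lemma~\ref{lem:diag} and local finiteness of $M$, the distance from $f+c'$ to $M\setminus\{f\}$ exceeds $1$. For small $t>0$ the point $w=f+(1+t)c'$ is still at distance more than $1$ from $M\setminus\{f\}$ and less than $1$ from $z$, it has $|w-f|=1+t$,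 and $|w|\le3$. This proves the claim.

The unit vectors in (R3) form a compact set, covered by the open balls $B(w,1)$ with $w\in H$, $|w|\le3$. Let $W_0$ be the set of centers of a finite subcover. The continuous function $z\mapsto\min_{w\in W_0}|z-w|$ is less than $1$ on the compact set, which gives $\mu_0$. Also $W\subset H$.

The sets $2\mathbb{Z}^d,\Gamma,W,M$ are locally finite and consist of finitely many classes modulo $2\mathbb{Z}^d$, and the distance from a point to a locally finite set is attained. So it suffices to show that each distance in (R1) is positive and each distance in (R2) exceeds $1$. For (R2): if $b$ has direction $i$ and $y\in2\mathbb{Z}^d$, then $b-y$ has an odd $i$-th coordinate and even other coordinates, so $|b-y|\ge\sqrt5$ unless $b-y=\pm e_i$; the points $b'+c$ are covered by Lemma~\ref{lem:diag}; $W\subset H$; and for $b'\in M\setminus\{b\}$ the vector $b-b'$ has a nonzero even coordinate or two odd ones, so $|b-b'|\ge\sqrt2$. For (R1): the point $b+c$ has an odd $i$-th coordinate, so it is not in $2\mathbb{Z}^d$. It is at distance $1$ from $b$ and more than $1$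 from $M\setminus\{b\}$, so it determines $b$, then $c$, and is not in $M$. Points of $2\mathbb{Z}^d$ are not in $M$. Finally, every point of $2\mathbb{Z}^d\cup\Gamma$ is at distance exactly $1$ from some point of $M$, so it is not in $H\supset W$.
\end{proof}

\subsection{Constants}\label{sub:constants}
Let $L=2\sqrt d+2\ge6$. We choose, in this order:
\begin{itemize}
\item $\lambda_+=s_0/8$ and the appetite $\alpha=\frac12\omega_d(\lambda_+/4)^d$;
\item $\lambda_-\in(0,\lambda_+)$ with $2\lambda_-\omega_{d-1}L^{d-1}<\alpha$, and $\mu=\lambda_-^2/48$;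
\item $\varepsilon\in(0,1)$ such that the cone $\{\zeta:0<|\zeta|\le L+1,\ \angle(\zeta,\sigma)\le\varepsilon\}$ about a unit vector $\sigma$ has volume less than $\alpha$ (the cones shrink to a segment as $\varepsilon\to0$), and a finite set $\Sigma$ of unit vectors such that every unit vector is within angle $\varepsilon$ of an element of $\Sigma$;
\item $\tau=\min(\lambda_-^2/(8L),\mu_0/4)$.
\end{itemize}
Since $L\ge6$ and $\lambda_-<\lambda_+=s_0/8\le\frac18$, we have $\tau\le\mu\le\min(\lambda_-,s_0)/48$. Put
\begin{gather*}
\varepsilon_2=3\eta\sqrt d+\sqrt\kappa,\qquad \varepsilon_1=\tfrac{13}2d\eta+2\varepsilon_2,\\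
C_1=2\omega_{d-1}(2/\gamma)^{d-1},\qquad C_2=\omega_{d-1}(\gamma/8)^{d-1},\qquad F=C_2(d-1)^{-(d-1)}\kappa^{(d+1)/2}.
\end{gather*}
Finally fix $\kappa>0$ so small that
\begin{equation}\label{eq:kappa}
\begin{gathered}
\sqrt\kappa\le\min(\gamma/8,\mu),\qquad r_0-1\le\min(\mu,\mu_0/2,\nu/4),\qquad \eta\le\lambda_-/2,\\
\eta\sqrt d<\nu/2,\qquad \varepsilon_1\le\lambda_+,\qquad C_1\kappa^d\le F/2 .
\end{gathered}
\end{equation}
This is possible because $r_0-1$, $\eta$, $\varepsilon_1$ tend to $0$ with $\kappa$ and $d>\frac{d+1}2$. In particular $\eta\le2/d$, $\varepsilon_2\le1$, $r_0\le2$, and $\delta_n\le\delta_0=\kappa\le\frac1{100}$.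

\subsection{The list of centers}\label{sub:list}
For an edge $e=(x,x+e_i)$ of level $n$ let $m_e=\xi_x$ and $k_e=\xi_{x+e_i}$ be its \emph{inner} and \emph{outer center}, let $b_e=\frac12(m_e+k_e)=\xi_x+e_i+\frac{q_n}2\mathbf{1}$ be its \emph{neck}, and let $u_e=(k_e-m_e)/D_n$. Let $O_e$ be the rotation in the plane spanned by $e_i,u_e$ that takes $e_i$ to $u_e$ and fixes the orthogonal complement, and $\mathcal{C}_e=O_e\mathcal{C}_i\subset u_e^\perp$. By \eqref{eq:surround}, $\max_{c\in\mathcal{C}_e}\zeta\cdot c\ge\gamma|\zeta|$ for $\zeta\perp u_e$. The \emph{cluster} at a point $w$ is the finite set $w+\tau\Sigma$, and $w$ is its \emph{hub}; the hub itself is not a center.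

The set $\Xi$ depends on parameters $h_e\in[0,\gamma\sqrt{\delta_n}/8]$, one for each edge $e$ (of level $n$), and $\lambda_v\in[\lambda_-,\lambda_+]$, one for each active center or guard $v$. It consists of:
\begin{itemize}
\item the \emph{active} centers $\xi_x$, $x\in V\setminus\{0\}$, and the \emph{root} $o=\xi_0$;
\item the \emph{guards} $b_e+(1+h_e)c$, $c\in\mathcal{C}_e$, $e\in E$; we write $G_e$ for the set of guards at $e$;
\item the \emph{static fillers}: the points of the clusters at $\xi_x$ for $x\in\mathbb{Z}^d\setminus V$, and, for $x\in V$, of the clusters at $\xi_x+w$ for $w\in W_0$ and at $\xi_x+f$ for those $f\in\mathcal{D}$ such that $\{x,x+f\}$ is not an edge of $E$;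
\item the \emph{tuning fillers}: the points of the clusters at $v\pm\lambda_va_v$, for $v$ an active center, a guard, or the root (with $\lambda_o=\lambda_-$). The \emph{axis} $a_v$ is a basis vector $e_{i'}$ in a direction not used at $x$ if $v=\xi_x$, and $a_v=u_e$ if $v\in G_e$.
\end{itemize}
In both cases the axis is orthogonal, or almost orthogonal, to the vector from $v$ to the adjacent necks, so the tuning hubs are farther from those necks than $v$ is. Active centers and guards are called \emph{tuned}. The radii are $R=R'=\infty$ for fillers and the root, $R=R'=1$ for guards, and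
\[
R(\xi_x)=r_n,\qquad R'(\xi_x)=r_n+\delta_{n-1}\le r_{n-1}\qquad(x\in V_n,\ n\ge1).
\]
Two fillers of the list may be the same point, which is harmless. Lemma~\ref{lem:S}(b) shows that a tuned center or the root coincides with no other entry, so the radii are well defined. The set $\Xi$ is locally finite, because the $\xi_x$ are separated (Lemma~\ref{lem:lattice}) and a bounded number of centers, all within bounded distance, is attached to each $\xi_x$.

\subsection{Comparison with the reference configuration}
The deformation $p_{\ell(x)}\mathbf{1}$ need not be small, but it varies slowly, so distances up to a fixed size are close to their reference values. Call the points $\xi_x$ ($x\in\mathbb{Z}^d$), the necks, the guards and the hubs \emph{nodes}. To each node $y$ we assign a base $x\in\mathbb{Z}^d$ and an offset $o(y)$, and put $\operatorname{ref}(y)=2x+o(y)$. In the table $e=(x,x+e_i)$, $c\in\mathcal{C}_i$, $v=\xi_x$, $g=b_e+(1+h_e)O_ec$, and the base is $x$.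
\[
\begin{array}{c|cccccc}
y&\xi_x&b_e&g&\xi_x+w,\ \ \xi_x+f&v\pm\lambda_va_v&g\pm\lambda_gu_e\\ \hline
o(y)&0&e_i&e_i+c&w,\ \ f&\pm\lambda_va_v&e_i+c\pm\lambda_ge_i
\end{array}
\]
Thus tuned centers and the root have references in $2\mathbb{Z}^d\cup\Gamma$, necks and the hubs $\xi_x+f$ in $M$, the hubs $\xi_x+w$ in $W$, and the reference of a tuning hub of $v$ is within $\lambda_+$ of $\operatorname{ref}(v)$.

\begin{lemma}\label{lem:compare}
For all nodes $y,y'$ and all values of the parameters,
\[
|y-y'|\ge\min\bigl(3,\ |\operatorname{ref}(y)-\operatorname{ref}(y')|-\varepsilon_1\bigr).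
\]
\end{lemma}

\begin{proof}
Write $y=\xi_x+o(y)+\operatorname{err}(y)$; here $|o(y)|\le4$. For $e=(x,x+e_i)$ of level $n$, the triangle inequality gives $D_n\le2+q_n\sqrt d$, so
\[
|u_e-e_i|=\frac{|q_n\mathbf{1}-(D_n-2)e_i|}{D_n}\le\tfrac12\bigl(q_n\sqrt d+D_n-2\bigr)\le\eta\sqrt d .
\]
A plane rotation moves no unit vector farther than it moves a unit vector of the plane, so $|O_ec-c|\le|u_e-e_i|$. Also $h_e\le\sqrt\kappa$. The largest error in the table is the last one, $\frac{q_n}2\mathbf{1}+(O_ec-c)+h_eO_ec\pm\lambda_g(u_e-e_i)$; the others consist of some of these terms. So $|\operatorname{err}|\le\frac52\eta\sqrt d+\sqrt\kappa\le\varepsilon_2$. Let $|y-y'|\le3$, with bases $x,x'$. Then $|\xi_x-\xi_{x'}|\le3+8+2\varepsilon_2\le13$, so $|x-x'|\le\frac{13}2$ by Lemma~\ref{lem:lattice}, $|\ell(x)-\ell(x')|\le\frac{13}2\sqrt d$, and $|(p_{\ell(x)}-p_{\ell(x')})\mathbf{1}|\le\frac{13}2d\eta$. Since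
\[
(y-y')-(\operatorname{ref}(y)-\operatorname{ref}(y'))=(p_{\ell(x)}-p_{\ell(x')})\mathbf{1}+\operatorname{err}(y)-\operatorname{err}(y'),
\]
the two distances differ by at most $\varepsilon_1$.
\end{proof}

\begin{lemma}\label{lem:S}
For all values of the parameters $(h_e)$, $(\lambda_v)$ the following hold.
\begin{itemize}
\item[(a)] Every site is within distance $L$ of a filler.
\item[(b)] Let $v$ be a tuned center or the root. Its own tuning fillers are at distance at least $\lambda_v-\tau>0$ from $v$, and every other entry of the list of centers is at distance at least $\lambda_+$ from $v$.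
\item[(c)] For $e\in E$, all centers except $k_e$, $m_e$ and the guards in $G_e$ are at distance at least $1+3\mu$ from $b_e$.
\item[(d)] Let $v=\xi_x$ be active and $1\le|z-v|\le r_0$. Then $z\in B(b_e,\nu)$ for some edge $e\in E$ at $x$, or some filler is strictly closer to $z$ than $v$ is.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A site is within $2\sqrt d$ of some $\xi_x$, and a filler lies within $\lambda_++\tau\le1$ of $\xi_x$: in the cluster at $\xi_x$ if $x\notin V$, in a tuning cluster of $\xi_x$ if $x\in V$.

(b) The first claim holds since the hubs are at distance $\lambda_v\geq\lambda_->\tau$. An edge is determined by its midpoint, so by (R1) the other tuned centers, the root and the hubs $\xi_x$ ($x\notin V$) have references in $2\mathbb{Z}^d\cup\Gamma$ different from $\operatorname{ref}(v)$. By (R1) these references, and those of the hubs $\xi_x+w$ and $\xi_x+f$, are at distance at least $s_0=8\lambda_+$ from $\operatorname{ref}(v)$. For tuning hubs of $v'\ne v$ the reference distance is at least $7\lambda_+$. Lemma~\ref{lem:compare} and $\varepsilon_1\le\lambda_+$ give distance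 at least $6\lambda_+$ for all these nodes, hence at least $6\lambda_+-\tau\ge\lambda_+$ for the centers.

(c) Let $b=\operatorname{ref}(b_e)\in M$. The nodes $\xi_x\ne k_e,m_e$ have references in $2\mathbb{Z}^d$ other than the endpoints of $b$; no static cluster has its hub at $k_e$ or $m_e$, since the ends of $e$ are in $V$. Guards outside $G_e$ have references $b'+c$ with $b'\ne b$. The hubs $\xi_x+w$ have references in $W$. A hub $\xi_x+f$ has as reference the midpoint of $2x$ and $2(x+f)$, which is not $b$ because $\{x,x+f\}\notin E$. By (R2) all these references are at distance at least $1+s_0$ from $b$, and those of the tuning hubs of $v\notin\{k_e,m_e\}\cup G_e$ at distance at least $1+\frac78s_0$. By Lemma~\ref{lem:compare} the corresponding centers are at distance at least $1+\frac78s_0-\frac18s_0-\frac1{48}s_0\ge1+3\mu$ from $b_e$.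

It remains to treat a tuning hub $y=v\pm\lambda_va_v$ with $v\in\{k_e,m_e\}\cup G_e$. Let $e$ have level $n$ and direction $e_i$. If $v\in\{k_e,m_e\}$, then $b_e-v=\pm(e_i+\frac{q_n}2\mathbf{1})$ and $a_v=e_{i'}$ with $i'\ne i$, so $|a_v\cdot(b_e-v)|=q_n/2$ and
\[
|y-b_e|^2\ge\tfrac14D_n^2+\lambda_v^2-\lambda_vq_n\ge1+\lambda_v(\lambda_v-\eta)\ge1+\tfrac12\lambda_-^2 ,
\]
using $\eta\le\lambda_-/2$. If $v\in G_e$, then $|y-b_e|^2=(1+h_e)^2+\lambda_v^2\ge1+\lambda_-^2$. In both cases $|y-b_e|\ge1+\lambda_-^2/6=1+8\mu$, because $(1+\lambda_-^2/6)^2\le1+\lambda_-^2/2$, and the fillers are at distance at least $1+8\mu-\tau\ge1+3\mu$.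

(d) Let $\hat z=(z-v)/|z-v|$, so that $|z-(v+\hat z)|\le r_0-1$. If $|\hat z-f|<\nu/2$ for some $f\in\mathcal{D}$ with $e=\{x,x+f\}\in E$, then $|v+f-b_e|\le\frac12\eta\sqrt d$, whether $x$ is the inner or the outer end, and $|z-b_e|<\frac\nu4+\frac\nu2+\frac\nu4=\nu$ by \eqref{eq:kappa}. If $|\hat z-f|<\nu/2$ with $\{x,x+f\}\notin E$, the fillers of the cluster at $v+f$ are within $\frac\nu4+\frac\nu2+\tau<1$ of $z$. Otherwise (R3) gives $w\in W_0$ with $|\hat z-w|\le1-\mu_0$, and the fillers of the cluster at $v+w$ are within $\frac{\mu_0}2+1-\mu_0+\frac{\mu_0}4<1$ of $z$. In the last two cases $1\le|z-v|$ gives the claim.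
\end{proof}

\section{The geometry of a neck}\label{sec:neck}

Fix an edge $e$ of level $n$ and write $\delta=\delta_n$, $D=D_n$, $h=h_e$, $k=k_e$, $m=m_e$, $b=b_e$. By \eqref{eq:kappa}, $\sqrt\delta\le\min(\gamma/8,\mu)$ and $\delta\le\frac1{100}$. On the line through $m$ and $k$ the situation is read off from \eqref{eq:params}. The added shell of $k$ occupies the points at distance between $\delta$ and $2\delta$ from $b$ on the side of $k$; they are closer to $k$, and well inside the ball $B(m,r_n)$, which extends $6\delta$ beyond $b$. So these points move from $m$ to $k$. The added shell of $m$ occupies points between $6\delta$ and $10\delta$ beyond $b$; they lie well inside $B(k,r_{n+1})$ and are closer to $k$, so $m$ gains nothing. Off the line, at transverse distance $|\zeta|$, curvature shifts these numbers by about $|\zeta|^2$. The guards confine us to $|\zeta|^2\le\delta/4$, which the margins absorb. See Figure~\ref{fig:neck}.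

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\clip (-3.2,-2.9) rectangle (3.2,2.9);
\begin{scope}
\clip (0,-1) rectangle (1,1);
\fill[gray!70,even odd rule] (2.3,0) circle (2.15) (2.3,0) circle (2);
\end{scope}
\fill[white] (0,2.5) circle (2);
\fill[white] (0,-2.5) circle (2);
\draw (2.3,0) ++(135:2) arc (135:225:2);
\draw[dashed] (2.3,0) ++(135:2.15) arc (135:225:2.15);
\draw (-2.3,0) ++(-35:3.2) arc (-35:35:3.2);
\draw[thick,dotted] (0,2.5) ++(210:2) arc (210:330:2);
\draw[thick,dotted] (0,-2.5) ++(30:2) arc (30:150:2);
\fill (-2.3,0) circle (0.05) node[left] {$m_e$};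
\fill (2.3,0) circle (0.05) node[right] {$k_e$};
\fill (0,0) circle (0.035) node[left] {$b_e$};
\fill (0,2.5) circle (0.05) node[right] {guard};
\fill (0,-2.5) circle (0.05) node[right] {guard};
\draw (0.26,0.1) -- (1.25,0.3) node[right] {$A_e$};
\end{tikzpicture}
\caption{A planar section through the neck $b_e$ of an edge of level $n$, not to scale. Solid arcs: the spheres of radius $r_n$ about the inner center $m_e$ and $r_{n+1}$ about the outer center $k_e$. Dashed arc: the enlarged sphere of radius $r_{n+1}+\delta_n$ about $k_e$. Dotted arcs: the unit spheres about two guards. The shaded set $A_e$, the part of the added shell of $k_e$ left free by the guards, belongs to $m_e$ in the first allocation and to $k_e$ in the second.}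
\label{fig:neck}
\end{figure}

\begin{lemma}[tube]\label{lem:tube}
Let $v\in\{k,m\}$, and let $z\in B(b,\nu)$ satisfy $|z-v|\ge1$, $\bigl||z-v|-\frac D2\bigr|\le10\delta$, and $|z-g|\ge1$ for all $g\in G_e$. Write $z=b+tu+\zeta$, where $u$ is the unit vector from $v$ to $b$ and $\zeta\perp u$. Then
\[
|z-v|-|\zeta|^2\le\tfrac D2+t\le|z-v|,\qquad |\zeta|\le\tfrac2\gamma(h+\delta)\le\tfrac12\sqrt\delta .
\]
\end{lemma}

\begin{proof}
Let $r=|z-v|$. Since $z-v=(\frac D2+t)u+\zeta$ and $|t|<\nu<1\le\frac D2$, we have $\frac D2+t=\sqrt{r^2-|\zeta|^2}$. For $0\le a\le r^2$ and $r\ge1$,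
\begin{equation}\label{eq:sqrt}
0\le r-\sqrt{r^2-a}=\frac a{r+\sqrt{r^2-a}}\le a ,
\end{equation}
which gives the first claim. Hence $|t|\le10\delta+|\zeta|^2$ and $t^2\le200\delta^2+2|\zeta|^4$. Choose $c\in\mathcal{C}_e$ with $\zeta\cdot c\ge\gamma|\zeta|$. As $c\perp u$, the condition for the guard $b+(1+h)c$ reads $t^2+|\zeta|^2-2(1+h)\zeta\cdot c+(1+h)^2\ge1$. With $h\le1$ this gives
\[
2\gamma|\zeta|\le2(1+h)\zeta\cdot c\le t^2+|\zeta|^2+2h+h^2\le200\delta^2+2|\zeta|^4+|\zeta|^2+3h .
\]
Since $|\zeta|<\nu=\gamma/4\le\frac14$, we have $|\zeta|^2\le\frac\gamma4|\zeta|$ and $2|\zeta|^4\le|\zeta|^2\le\frac\gamma4|\zeta|$. So $\frac32\gamma|\zeta|\le200\delta^2+3h\le3(h+\delta)$. Finally $\frac2\gamma h\le\frac14\sqrt\delta$, and $\frac2\gamma\delta\le\frac14\sqrt\delta$ because $\sqrt\delta\le\gamma/8$.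
\end{proof}

Define
\[
A_e=\{z\in B(b_e,\nu):\ r_{n+1}\le|z-k_e|<r_{n+1}+\delta_n,\ \ |z-g|\ge1\text{ for all }g\in G_e\}.
\]
This set depends on $h_e$ but not on the parameters $\lambda_v$.

\begin{lemma}\label{lem:move}
If $z\in A_e$ is on no bisector, then $\psi_R(z)=m_e$ and $\psi_{R'}(z)=k_e$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:tube} with $v=k$. By \eqref{eq:params}, $|z-k|-\frac D2\in[-2\delta,-\delta)$, so $|\zeta|^2\le\delta/4$ and $-2.25\,\delta\le t<-\delta$. Since $m=b+\frac D2u$ and $t<0$, we have $|z-k|<|z-m|$ and
\[
|z-m|^2=(\tfrac D2-t)^2+|\zeta|^2\le(\tfrac D2+2.25\,\delta)^2+\tfrac\delta4\le(\tfrac D2+2.4\,\delta)^2 ,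
\]
the two squares differing by at least $0.15\,D\delta\ge0.3\,\delta$. So $|z-m|\le r_{n+1}+4.4\,\delta<r_n\le1+\mu$. Also $|z-b|\le2.25\,\delta+\frac12\sqrt\delta\le\sqrt\delta\le\mu$. By Lemma~\ref{lem:S}(c), every center outside $\{k,m\}\cup G_e$ is at distance at least $1+2\mu>|z-m|$ from $z$. The guards in $G_e$ are unavailable at $z$. The center $m$ has radius at least $r_n$ under $R$ and $R'$ (infinite if $n=0$), so it is available under both. The center $k$ is available under $R'$ and not under $R$, since $R(k)=r_{n+1}$ and $R'(k)=r_{n+1}+\delta_n$.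
\end{proof}

\begin{lemma}\label{lem:only}
Up to a null set, $\{\psi_R\ne\psi_{R'}\}$ is the disjoint union of the sets $A_e$, $e\in E$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:move}, off the bisectors the sets $A_e$ lie in $\{\psi_R\ne\psi_{R'}\}$ and are disjoint, because the pair $(m_e,k_e)$ determines $e$. Conversely, let $z$ be on no bisector with $\psi_R(z)\ne\psi_{R'}(z)=v$; here $v$ is a center, since fillers are available everywhere. Every $R$-available center is $R'$-available, so if $v$ were $R$-available it would be the nearest such center. Hence $R(v)\le|z-v|<R'(v)$, so $v=\xi_x$ is active, $x\in V_{n'}$ with $n'\ge1$, and $1\le r_{n'}\le|z-v|<r_{n'}+\delta_{n'-1}\le r_0$. No filler is closer to $z$ than $v$, so Lemma~\ref{lem:S}(d) gives an edge $e$ at $x$ with $z\in B(b_e,\nu)$. No guard $g\in G_e$ has $|z-g|<1$, since it would be available and closer than $v$. If $v=k_e$, then $e$ has level $n'-1$ and $z\in A_e$.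

Suppose $v=m_e$, so that $e$ has level $n=n'\geq1$. By \eqref{eq:params}, $|z-m|-\frac D2\in[6\delta,6\delta+\delta_{n-1}]\subset[6\delta,10\delta]$. Lemma~\ref{lem:tube} with $v=m$ gives $|\zeta|^2\le\delta/4$ and $5.75\,\delta\le t\le10\delta<\frac D2$. Since $k=b+\frac D2u$ and $t>0$, we have $|z-k|<|z-m|$ and
\[
|z-k|^2=(\tfrac D2-t)^2+|\zeta|^2\le(r_{n+1}-3.75\,\delta)^2+\tfrac\delta4\le r_{n+1}^2-7.5\,\delta+15\,\delta^2+\tfrac\delta4<r_{n+1}^2 .
\]
So $k$ is $R'$-available at $z$ and closer than $m=\psi_{R'}(z)$, a contradiction.
\end{proof}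

The edges of one level carry flows that differ by factors up to order $n$, so the volume of $A_e$ has to be adjusted edge by edge. The range of $h_e$ is wide enough for this.

\begin{lemma}\label{lem:h}
The parameters $h_e$ can be chosen so that $\mathcal{L}(A_e)=F\phi(e)$ for all $e\in E$.
\end{lemma}

\begin{proof}
The volume $\mathcal{L}(A_e)$ is continuous in $h$: if $z$ is on none of the finitely many unit spheres about the guards for the value $h^0$, then whether $z\in A_e$ does not change for $h$ near $h^0$, and dominated convergence applies in the ball $B(b,\nu)$. We estimate the volume at the two ends of the range, in the coordinates $z=b+tu+\zeta$ of Lemma~\ref{lem:tube} with $v=k$. For fixed $\zeta$ with $|\zeta|\le\frac14$, the map $r\mapsto\sqrt{r^2-|\zeta|^2}$ has slope $r/\sqrt{r^2-|\zeta|^2}\in[1,2]$ on $r\ge1$. So the values of $t>-\frac D2$ with $r_{n+1}\le|z-k|<r_{n+1}+\delta$ form an interval $I_\zeta$ of length between $\delta$ and $2\delta$.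

At $h=0$, Lemma~\ref{lem:tube} gives $|\zeta|\le\frac2\gamma\delta$ on $A_e$, so $\mathcal{L}(A_e)\le2\delta\,\omega_{d-1}(2\delta/\gamma)^{d-1}=C_1\delta^d$. Since $\beta>1$, \eqref{eq:kappa} and \eqref{eq:flow} give $C_1\delta^d\le C_1\kappa^d(n+1)^{-d}\le\frac F2(n+1)^{-d}\le F\phi(e)$.

At $h=\gamma\sqrt\delta/8$, let $|\zeta|\le h$ and $t\in I_\zeta$. For a guard $g=b+(1+h)c$ we have $(g-z)\cdot c=1+h-\zeta\cdot c\ge1$, so $|z-g|\ge1$. By \eqref{eq:sqrt}, $|t|\le2\delta+|\zeta|^2\le3\delta$, so $|z-b|\le3\delta+\frac\gamma8\sqrt\delta\le\frac{3\gamma^2}{64}+\frac{\gamma^2}{64}<\nu$. Thus $z\in A_e$, and $\mathcal{L}(A_e)\ge\delta\,\omega_{d-1}h^{d-1}=C_2\delta^{(d+1)/2}$. As $\beta\frac{d+1}2=d-1$, this equals $C_2\kappa^{(d+1)/2}(n+1)^{-(d-1)}=F(d-1)^{d-1}(n+1)^{-(d-1)}\ge F\phi(e)$ by \eqref{eq:flow}. The intermediate value theorem gives $h_e$.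
\end{proof}

We fix these $h_e$.

\section{Tuning the volumes and proof of part (A)}\label{sec:tuning}

For a tuned center $v$ let $\Phi_v(\lambda)=\mathcal{L}(\psi_R^{-1}(v))$, a function of $\lambda=(\lambda_{v'})$, indexed by the tuned centers $v'$. We need $\Phi_v(\lambda)=\alpha$ for all $v$ at once. The equations are coupled, since the tuning fillers of $v'$ also cut the territories of nearby centers, so they cannot be solved one at a time. But the sign of $\Phi_v-\alpha$ at the ends of the range of $\lambda_v$ does not depend on the other coordinates, and this is the hypothesis of the following multidimensional intermediate value theorem.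

\medskip\noindent\textbf{Poincar\'e--Miranda theorem.} \emph{Let $S$ be finite and $f:[a,a']^S\to\mathbb{R}^S$ continuous, with $f_v<0$ on the face $\lambda_v=a$ and $f_v>0$ on the face $\lambda_v=a'$ for each $v\in S$. Then $f$ has a zero.} Indeed, by Brouwer's theorem the map that replaces each $\lambda_v$ by the point of $[a,a']$ nearest to $\lambda_v-f_v(\lambda)$ has a fixed point; there $f_v>0$ would force $\lambda_v=a$ and $f_v<0$ would force $\lambda_v=a'$, both against the hypothesis.

\begin{lemma}\label{lem:Phi}
Each $\Phi_v$ is a continuous function of finitely many coordinates of $\lambda$. It satisfies $\Phi_v>\alpha$ if $\lambda_v=\lambda_+$ and $\Phi_v<\alpha$ if $\lambda_v=\lambda_-$. Moreover $\mathcal{L}(\psi_R^{-1}(o))<\alpha$ for all $\lambda$.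
\end{lemma}

\begin{proof}
Up to a null set, $\psi_R^{-1}(v)$ is the set of $z$ with $|z-v|<R(v)$ such that every other center $\xi$ has $|z-\xi|\ge R(\xi)$ or $|z-\xi|>|z-v|$. As $R(v)\le2$, the condition on $\xi$ is automatic when $|\xi-v|\ge4$. The only centers that move with $\lambda$ are the tuning fillers; those of $v'$ stay within $1$ of $v'$, so only the finitely many $v'$ with $|v'-v|\le5$ matter. For such a filler $\xi(\lambda)$ the condition is $|z-\xi(\lambda)|>|z-v|$, the position $\xi(\lambda)$ is continuous in $\lambda$, and $\xi(\lambda)\neq v$ by Lemma~\ref{lem:S}(b). If $z$ is on none of the finitely many hyperplanes $|z-\xi(\lambda^0)|=|z-v|$, the conditions at $z$ do not change for $\lambda$ near $\lambda^0$. Dominated convergence in $B(v,2)$ gives continuity.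

Let $\lambda_v=\lambda_+$. By Lemma~\ref{lem:S}(b) all other centers are at distance at least $\lambda_+-\tau\ge\lambda_+/2$ from $v$, so $v$ is the nearest center on $B(v,\lambda_+/4)$, and it is available there as $R(v)\ge1$. Hence $\Phi_v\ge\omega_d(\lambda_+/4)^d=2\alpha$.

Let $\lambda_v=\lambda_-$, with $v$ tuned or $v=o$, and let $z\in\psi_R^{-1}(v)$. Then $|z-v|\le L$, because $R(v)\le2$ or, for the root, by Lemma~\ref{lem:S}(a). Suppose $(z-v)\cdot a_v>\lambda_-$, and let $y=v+\lambda_-a_v$. Then $|z-y|^2=|z-v|^2-2\lambda_-(z-v)\cdot a_v+\lambda_-^2<|z-v|^2-\lambda_-^2$, so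
\[
|z-v|-|z-y|=\frac{|z-v|^2-|z-y|^2}{|z-v|+|z-y|}>\frac{\lambda_-^2}{2L}>\tau ,
\]
and the fillers of the cluster at $y$ are closer to $z$ than $v$ is, which is impossible. The same computation with $-a_v$ excludes $(z-v)\cdot a_v<-\lambda_-$. So the territory lies in a cylinder of height $2\lambda_-$ and radius $L$, of volume $2\lambda_-\omega_{d-1}L^{d-1}<\alpha$.
\end{proof}

\begin{lemma}\label{lem:lambda}
There is $\lambda$ with $\Phi_v(\lambda)=\alpha$ for all tuned centers $v$.
\end{lemma}

\begin{proof}
Exhaust the countable set of tuned centers by finite sets $S_1\subset S_2\subset\cdots$. For each $i$, set the coordinates outside $S_i$ equal to $\lambda_+$ and apply the Poincar\'e--Miranda theorem to $(\Phi_v-\alpha)_{v\in S_i}$ on $[\lambda_-,\lambda_+]^{S_i}$; Lemma~\ref{lem:Phi} gives the hypotheses. This yields $\lambda^{(i)}$ with $\Phi_v(\lambda^{(i)})=\alpha$ for $v\in S_i$. By a diagonal argument a subsequence converges in every coordinate, to some $\lambda$. For fixed $v$ we have $v\in S_i$ for large $i$, and $\Phi_v$ is continuous in finitely many coordinates, so $\Phi_v(\lambda)=\alpha$.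
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
Fix $\lambda$ as in Lemma~\ref{lem:lambda}; now $\Xi$ is determined. We verify the hypotheses of Lemma~\ref{lem:radii} for $R$ and $R'$.

\emph{Fillers, under $R$ or $R'$.} Let $\xi=y+\tau\sigma$ be a filler with hub $y$, and let $z\ne y$ be in its territory. All fillers are available, so $|z-y-\tau\sigma|\le|z-y-\tau\sigma'|$ for all $\sigma'\in\Sigma$; expanding the squares, $(z-y)\cdot\sigma\ge(z-y)\cdot\sigma'$. Taking $\sigma'$ within angle $\varepsilon$ of $z-y$ gives $\angle(z-y,\sigma)\le\varepsilon$. By Lemma~\ref{lem:S}(a), $|z-\xi|\le L$, so $|z-y|\le L+1$. The territory lies in a cone of volume less than $\alpha$.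

\emph{The other centers under $R$.} Tuned centers have territories of volume $\alpha$, and the root has less than $\alpha$ by Lemma~\ref{lem:Phi}. So $\psi_R$ is stable.

\emph{The other centers under $R'$.} By Lemmas~\ref{lem:move} and~\ref{lem:only}, up to null sets $\psi_{R'}$ arises from $\psi_R$ by moving each $A_e$ from $m_e$ to $k_e$ and changing nothing else. Guards are never of the form $m_e$ or $k_e$, so their territories keep volume $\alpha$. The root is never an outer center, so it only loses volume. The territory of an active center $\xi_x$ changes in volume by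
\[
\sum_{e:\ x\text{ outer end}}\mathcal{L}(A_e)-\sum_{e:\ x\text{ inner end}}\mathcal{L}(A_e)=F\cdot(\text{inflow}-\text{outflow at }x)=0 ,
\]
by Lemmas~\ref{lem:h} and~\ref{lem:flow}. So $\psi_{R'}$ is stable.

Finally $\mathcal{L}\{\psi_R\ne\psi_{R'}\}=\sum_e\mathcal{L}(A_e)=F\sum_e\phi(e)>0$. Scaling gives the result for every $\alpha\in(0,\infty)$.
\end{proof}

\begin{remark}
The edges of level $n$ carry total flow $\#V_n\cdot\frac1{\#V_n}=1$. So the root gives up volume $F$, the same volume $F$ crosses every level, and the two allocations differ on a set of infinite measure.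
\end{remark}

\begin{remark}
The essential use of $d\ge4$ is $\beta>1$. For $d=3$ the formula gives $\beta=1$, the series defining $r_n$ diverges, and this is the harmonic series of Section~\ref{sec:unique}. The hypothesis is used a second time to find, at each vertex, a direction not used by the edges, along which the tuning clusters are placed (Lemma~\ref{lem:S}(c)).
\end{remark}

\begin{thebibliography}{1}
\bibitem{SM} \emph{A Stable Marriage of Poisson and Lebesgue}, doi:10.1214/009117906000000098,
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=10.1214\%2F009117906000000098}.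
\end{thebibliography}
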